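# Multiboard Gale–Stewart games: undetermined in $L$ on any number of boards, determined on $\aleph_1$ boards after forcing

## 1. Two theorems and an independence result

We work in ZFC. Call a nonzero cardinal $\kappa$ *good* if for each $X\subseteq{}^{\mathbf N}2$ some player has a winning strategy in the $\kappa$-board game $\mathrm{GS}_2(X,\kappa)$; the game is described in Section 2.

**Theorem A.** Assume $V=L[A]$ for some $A\subseteq\omega_1$ (for example $V=L$). There is $X\subseteq{}^{\mathbf N}2$ such that for every nonzero $\kappa$ neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$. So no $\kappa$ is good. If $V=L$, then $X$ can be taken $\Sigma^1_1$.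

**Theorem B.** Let $\lambda$ be regular uncountable with $\lambda^{<\lambda}=\lambda$. Let $P$ be the set of partial functions $p:\lambda^+\times\lambda\to\lambda$ with $|p|<\lambda$, ordered by reverse inclusion, and let $G$ be $P$-generic over $V$. In $V[G]$: for every set $S$ with $2\le|S|\le\lambda$, every $X\subseteq{}^{\mathbf N}S$ and every $\kappa\ge\lambda$, some player has a winning strategy in $\mathrm{GS}_S(X,\kappa)$. So every $\kappa\ge\lambda$ is good.

**Corollary.** If ZFC is consistent, then ZFC neither proves nor refutes the existence of a good cardinal. The same holds for ZFC + GCH.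

Two further theorems locate the good cardinals more precisely.

**Theorem C.** (ZFC) The good cardinals are closed upward, and no nonzero $\kappa<\mathrm{cf}(2^{\aleph_0})$ is good. In fact one $X\subseteq{}^{\mathbf N}2$ is undetermined for all nonzero $\kappa<\mathrm{cf}(2^{\aleph_0})$.

**Theorem D.** If $V=L$, $\lambda$ is any regular uncountable cardinal and $G$ is as in Theorem B, then $V[G]$ has the same cardinals as $V$ and satisfies GCH, and in $V[G]$ the good cardinals are exactly the $\kappa\ge\lambda$.

The problem answered by the Corollary is posed in "Games That Involve Set Theory Or Topology": is there a nonzero cardinal $\kappa$ such that for each $X\subseteq{}^{\mathbf N}2$ some player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$? The answer is that ZFC does not decide this. In $L$ there is no such $\kappa$, and one set $X$ defeats all $\kappa$ at once. After forcing over $L$ with $P$ for $\lambda=\omega_1$, which needs no large cardinals, already $\kappa=\aleph_1=2^{\aleph_0}$ works. Since $\mathrm{cf}(2^{\aleph_0})$ is uncountable, Theorem C shows that a good cardinal is always uncountable, so $\aleph_1$ is the least conceivable value.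

## 2. Boards, strategies, and what goodness says

**The one-board game.** Here $\mathbf N=\{1,2,\dots\}$ and ${}^{\mathbf N}S$ is the set of infinite sequences from a nonempty set $S$. Let $X\subseteq{}^{\mathbf N}S$. In inning $n$ of $\mathrm{GS}_S(X)$, ONE chooses $O_n\in S$ and then TWO chooses $T_n\in S$. ONE wins the play $(O_1,T_1,O_2,T_2,\dots)$ if it belongs to $X$; otherwise TWO wins. We write $a=(O_1,O_2,\dots)$ and $t=(T_1,T_2,\dots)$ for the two halves of a play.

**The multiboard game.** In Galvin's game $\mathrm{GS}_S(X,\kappa)$ the players play $\kappa$ copies of $\mathrm{GS}_S(X)$ simultaneously, on boards $\alpha<\kappa$, with perfect information about all boards. In inning $n$, ONE chooses $O_n^\alpha\in S$ on every board, and then TWO chooses $T_n^\alpha\in S$ on every board. ONE wins if the play on *at least one* board is in $X$; TWO must win on *all* boards. Thus $\mathrm{GS}_S(X,1)$ is $\mathrm{GS}_S(X)$. Any index set of size $\kappa$ may serve for the boards.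

**Strategies.** We may let a strategy depend only on the opponent's moves, since one's own moves can be reconstructed from them. A strategy for ONE on $\kappa$ boards is a function $\sigma$ that sends each finite sequence $(T_1,\dots,T_{n-1})$ of elements of ${}^\kappa S$ to ONE's $n$-th move $\sigma(T_1,\dots,T_{n-1})\in{}^\kappa S$. A strategy for TWO on one board is a function $\tau$ from the nonempty finite sequences over $S$ to $S$; $\tau(s)$ is the answer after ONE has played $s$. A sequence $\langle T_n\rangle$ of moves of TWO *beats* $\sigma$ if, when TWO plays it against $\sigma$, no board ends in $X$. A game is *undetermined* if neither player has a winning strategy.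

**Two examples.** Let $X=\{x\in{}^{\mathbf N}2:O_1=T_1\}$. TWO wins on one board by answering $T_1=1-O_1$. Two boards do not let ONE hedge: if ONE plays $0$ on one board and $1$ on the other, TWO sees both moves and answers $1$ and $0$. Now let $X=\{x:O_2\ne T_1\}$. ONE wins on one board by waiting for $T_1$, and wins with more boards by ignoring the extra ones. These are the two halves of a general fact.

**Lemma 1.** TWO has a winning strategy in $\mathrm{GS}_S(X,\kappa)$ if and only if TWO has one in $\mathrm{GS}_S(X)$. If ONE has a winning strategy in $\mathrm{GS}_S(X,\kappa)$ and $\kappa\le\kappa'$, then ONE has one in $\mathrm{GS}_S(X,\kappa')$.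

*Proof.* A winning strategy for TWO in $\mathrm{GS}_S(X)$ can be used on every board separately, and then no board ends in $X$. Conversely, given a winning strategy for TWO on $\kappa$ boards, TWO plays the one real board as board $0$ and imagines that ONE plays a fixed $s_0\in S$ on all other boards. The strategy keeps every board out of $X$, in particular board $0$. For the second statement, ONE plays $s_0$ on the extra boards, ignores TWO's moves there, and plays the given strategy on the first $\kappa$ boards; one of those ends in $X$. $\square$

Two consequences will be used all the time. First: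

$$\kappa\text{ is good}\iff\text{for each }X\subseteq{}^{\mathbf N}2,\ \text{TWO wins }\mathrm{GS}_2(X)\text{ or ONE wins }\mathrm{GS}_2(X,\kappa).\tag{1}$$

Second, goodness is closed upward: if $\kappa$ satisfies the right side of (1), so does every $\kappa'\ge\kappa$. If $\mathrm{GS}_2(X)$ is determined, then $\mathrm{GS}_2(X,\kappa)$ has the same winner for every $\kappa$. Only sets $X$ that are undetermined on one board put $\kappa$ to the test.

**Galvin's results.** The problem comes with three theorems of Galvin. Let $0<\lambda\le\omega$ be a cardinal.

1. There is $X\subseteq{}^{\mathbf N}\mathbf N$ such that for each nonzero $\kappa<2^{\aleph_0}$ neither player has a winning strategy in $\mathrm{GS}_{\mathbf N}(X,\kappa)$.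
2. There is $X_\lambda\subseteq{}^{\mathbf N}2$ such that for every nonzero $n<\lambda$ neither player has a winning strategy in $\mathrm{GS}_2(X_\lambda,n)$, but ONE has one in $\mathrm{GS}_2(X_\lambda,\lambda)$.
3. There is $X\subseteq{}^{\mathbf N}2$ such that neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$ for every nonzero $\kappa$ such that $2^\kappa\le2^{\aleph_0}$ or the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero.

By (2), extra boards can really help ONE. Result (3) only speaks about $\kappa<2^{\aleph_0}$: if $\kappa\ge2^{\aleph_0}$, then $2^\kappa>2^{\aleph_0}$, and the real line is a union of $\kappa$ singletons. None of the three results is used in the proofs below.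

## 3. Fewer than $\mathrm{cf}(2^{\aleph_0})$ boards: diagonalization, and its limit

Start with $\kappa=1$. There are $\mathfrak c=2^{\aleph_0}$ strategies for each player on one board with moves in $2$. We can build an undetermined $X$ in $\mathfrak c$ steps, spoiling each strategy of TWO by putting one of its plays into $X$, while keeping most plays of each strategy of ONE out of $X$. For $\kappa=2$ there is a trick: let TWO play the *same* sequence $z$ on both boards. Each board then shows a play of a one-board strategy of ONE against $z$, and if few $z$ are bad for each board, some $z$ is bad for neither. This works as long as "few" sets, one for each board, cannot cover everything.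

*Proof of Theorem C.* Upward closure was noted after Lemma 1.

**Step 1: build $X$.** For a one-board strategy $F$ of ONE or $\tau$ of TWO, let $\mathrm{Pl}(F)$ and $\mathrm{Pl}(\tau)$ be the sets of plays consistent with it. Let $\langle F_\xi\rangle_{\xi<\mathfrak c}$ and $\langle\tau_\xi\rangle_{\xi<\mathfrak c}$ enumerate all one-board strategies ($S=2$) of ONE and of TWO. Each $\mathrm{Pl}(F)\cap\mathrm{Pl}(\tau)$ is one point, and $|\mathrm{Pl}(\tau)|=\mathfrak c$, since different sequences of ONE give different plays. For $\xi<\mathfrak c$ the set $\mathrm{Pl}(\tau_\xi)\cap\bigcup_{\eta\le\xi}\mathrm{Pl}(F_\eta)$ has size less than $\mathfrak c$, so we can choose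
$$x_\xi\in\mathrm{Pl}(\tau_\xi)\setminus\bigcup_{\eta\le\xi}\mathrm{Pl}(F_\eta).$$
Let $X=\{x_\xi:\xi<\mathfrak c\}$.

**Step 2: TWO has no winning strategy.** The strategy $\tau_\xi$ loses the play $x_\xi$, so TWO has no winning strategy in $\mathrm{GS}_2(X)$, hence by Lemma 1 none in $\mathrm{GS}_2(X,\kappa)$.

**Step 3: ONE has no winning strategy if $0<\kappa<\mathrm{cf}(\mathfrak c)$.** If $x_\xi\in\mathrm{Pl}(F_\eta)$, then $\xi<\eta$ by the choice of $x_\xi$. So $X\cap\mathrm{Pl}(F_\eta)\subseteq\{x_\xi:\xi<\eta\}$ has size less than $\mathfrak c$ for every $\eta$. Let $\sigma$ be a strategy for ONE on $\kappa$ boards. If TWO plays $z\in{}^{\mathbf N}2$ on all boards, the play on board $\alpha$ is the play of a one-board strategy $F^\alpha$, depending only on $\sigma$ and $\alpha$, against $z$. Since $z$ can be read off from this play, fewer than $\mathfrak c$ many $z$ put board $\alpha$ into $X$. A union of $\kappa<\mathrm{cf}(\mathfrak c)$ sets, each of size less than $\mathfrak c$, has size less than $\mathfrak c$. So some $z$ puts no board into $X$, and $\sigma$ is not winning. $\square$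

**Where this stops.** For $\kappa\ge\mathrm{cf}(\mathfrak c)$, the last count fails: $\kappa$ sets of size less than $\mathfrak c$ may cover ${}^{\mathbf N}2$. For $\kappa\ge\mathfrak c$ the trick itself is hopeless, for *every* $X$ such that TWO has no winning strategy in $\mathrm{GS}_2(X)$. For each $w\in{}^{\mathbf N}2$, the strategy "play $w$ whatever happens" is not winning for TWO, so there is a sequence $a_w$ of ONE for which the play with halves $a_w,w$ is in $X$. Let ONE reserve a board for each $w\in{}^{\mathbf N}2$ and play $a_w$ there. If TWO plays the same $z$ on all boards, board $z$ ends in $X$. So on $\mathfrak c$ or more boards, TWO must play differently on different boards. There is also no enumeration to diagonalize against: $X$ must be fixed first, and then defeat strategies on arbitrarily many boards.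

## 4. The payoff set behind Theorem A

### 4.1 A payoff in which TWO has to know ONE's moves

To refute a given strategy $\sigma$ of ONE, it is enough to produce one sequence of moves of TWO that beats it. That sequence may be chosen with full knowledge of $\sigma$. So we want, for each $\sigma$ on $\kappa$ boards, sequences $t_\alpha\in{}^{\mathbf N}2$ ($\alpha<\kappa$) such that if TWO plays $t_\alpha$ on board $\alpha$ and $\sigma$ answers with $a_\alpha$ there, then the play with halves $a_\alpha,t_\alpha$ is outside $X$.

A natural payoff is: TWO wins when $t$ contains enough information to compute $a$, that is, when $a$ is recursive in $t$. Recall that for each $t$ only countably many $a$ are recursive in $t$. Taken alone, this payoff is too generous: TWO wins by copying, $T_n=O_n$. So we also restrict $t$ to a set $C$: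
$$x\notin X\iff t\in C\text{ and }a\text{ is recursive in }t.\tag{2}$$
What must $C$ satisfy?

* *TWO must not win on one board.* If $\tau$ is a *winning* strategy, then against every $a$ its sequence of answers lies in $C$. These answers depend continuously on $a$, so they form a compact subset of $C$. It suffices that every compact subset of $C$ be countable: then some $t$ answers uncountably many $a$, and they cannot all be recursive in $t$. Copying is not excluded by counting its answers; those fill all of ${}^{\mathbf N}2$. It is just not winning any more, because its answers leave $C$.
* *ONE must not win on any number of boards.* If $C$ were countable, ONE would win on one board, by playing some $a$ that is recursive in no element of $C$. So $C$ has to be uncountable without containing an uncountable compact set, and it must offer answers to all strategies $\sigma$.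

The second point looks circular. The sequence $a_\alpha$ depends on the moves of TWO on *all* boards, yet it must be computable from $t_\alpha$ *alone*. The way out is to let $t_\alpha$ be the full first-order theory of one large structure that contains $\sigma$, with $\alpha$ marked by a constant. The structures for different boards differ only in the marked point, so the theory of one can talk about the theories of all the others. It can therefore describe TWO's moves on all boards, and hence ONE's answer on board $\alpha$. The hypothesis $V=L[A]$ makes the set of such theories thin.

### 4.2 Facts about analytic sets and about $L[A]$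

**Analytic sets.** A subset of a Polish space is analytic ($\boldsymbol\Sigma^1_1$) if it is empty or a continuous image of ${}^\omega\omega$. Compact sets are analytic; finite intersections, continuous preimages and projections of analytic sets are analytic. We code a linear order of a subset of $\omega$ by a point of ${}^\omega2\times{}^{\omega\times\omega}2$. The classical theorem we need is that *the set of codes of well-orders is not analytic*.

**Pointwise definable structures.** An element is definable in a structure if it is the only one satisfying some formula with one free variable, without parameters other than the constants of the language. A structure is pointwise definable if each of its elements is definable. For example, the structure of hereditarily finite sets with $\in$ is pointwise definable: by induction, $\{u_1,\dots,u_k\}$ is defined as the set whose elements are exactly the elements defined by the formulas for $u_1,\dots,u_k$. An uncountable structure in a countable language is never pointwise definable, since there are only countably many formulas.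

**The hierarchy.** $L_{\beta+1}[B]$ consists of the subsets of $L_\beta[B]$ definable with parameters over $(L_\beta[B],\in,B\cap L_\beta[B])$; start with $L_0[B]=\emptyset$ and take unions at limits. Let $\mathrm{ZF}^-$ be ZF without Power Set, with Collection, and with Separation and Collection for all formulas in $\in$ and a unary predicate $\dot A$. The sentence "$V=L[\dot A]$" says that each set lies in some $L_\beta[\dot A]$.

From here to the end of Section 5, $V=L[A]$ with $A\subseteq\omega_1$. Let $\theta>\omega_1$ be regular.

**(F0)** $\mathfrak L=(L_\theta[A],\in,A)$ satisfies $\mathrm{ZF}^-+{}$"$V=L[\dot A]$".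

*Proof.* Extensionality and Foundation hold since $L_\theta[A]$ is transitive. If $u,v\in L_\beta[A]$, then $\{u,v\}$ and $\bigcup u$ are definable over $L_\beta[A]$; and $\omega\in L_\theta[A]$. So Pairing, Union and Infinity hold. For Separation, note that $|L_\beta[A]|<\theta$ for $\beta<\theta$. Fix a formula. Since $\theta$ is regular, for each $\beta<\theta$ there is $\beta'<\theta$ such that existential subformulas true in $\mathfrak L$ of parameters from $L_\beta[A]$ have witnesses in $L_{\beta'}[A]$. As $\theta$ is regular uncountable, iterating $\omega$ times gives club many $\beta<\theta$ for which the formula is absolute between $(L_\beta[A],\in,A\cap L_\beta[A])$ and $\mathfrak L$. So a subset of some $u\in L_\theta[A]$ that is definable over $\mathfrak L$ is definable over such an $L_\beta[A]$ containing $u$ and the parameters, hence is in $L_{\beta+1}[A]$. For Collection, each $u\in L_\theta[A]$ has size less than $\theta$, so the least levels at which witnesses for the elements of $u$ appear are bounded by some $\beta<\theta$, and $L_\beta[A]\in L_\theta[A]$ collects witnesses. Finally, the recursion defining $\beta\mapsto L_\beta[\dot A]$ can be carried out in $\mathrm{ZF}^-$ (the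 set of definable subsets of a set is obtained by Collection and Separation, without Power Set) and is absolute for transitive models. So "$V=L[\dot A]$" holds. $\square$

**(F1)** There is one formula that defines a well-ordering of the universe in every transitive model of $\mathrm{ZF}^-+{}$"$V=L[\dot A]$": the canonical one, defined by recursion along the $L_\beta[\dot A]$. It orders sets by the level at which they appear, and inside a level by the least definition.

**(F2)** If $N$ is transitive and $(N,\in,B)\models\mathrm{ZF}^-+{}$"$V=L[\dot A]$", then $N=L_\gamma[B]$, where $\gamma=N\cap\mathrm{Ord}$ is a limit ordinal. Indeed, $(N,\in,B)$ computes each $L_\beta[B]$, $\beta<\gamma$, correctly, and each element of $N$ lies in one of them; so $N=\bigcup_{\beta<\gamma}L_\beta[B]$.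

### 4.3 The set $C$ of theories and its thinness

Consider the language with $\in$, $\dot A$ and a constant $\dot c$. Let $\varphi_1,\varphi_2,\dots$ recursively enumerate its sentences, and $\chi_0,\chi_1,\dots$ its formulas with one free variable. Identify a set of sentences with $y\in{}^{\mathbf N}2$, where $y(n)=1$ iff $\varphi_n$ is in the set.

**Definition of $C$.** Let $y\in C$ iff for some $\gamma<\omega_1$, some $\delta\le\gamma$ and some $v\in L_\gamma[A\cap\delta]$, the structure $(L_\gamma[A\cap\delta],\in,A\cap\delta,v)$

* satisfies $\mathrm{ZF}^-+{}$"$V=L[\dot A]$",
* has theory $y$, and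
* is pointwise definable (the constant $\dot c$, interpreted by $v$, may be used).

**Lemma 2.** Every analytic $K\subseteq C$ is countable.

*Proof.* **Step 1: read an ordinal off $y$.** A pointwise definable structure can be recovered from its theory, since each element is named by a formula. We do this for its ordinals. For any $y\in{}^{\mathbf N}2$ let $D_y$ be the set of $k$ such that $y$ contains "exactly one element satisfies $\chi_k$, and it is an ordinal", and for no $j<k$ does $y$ contain "each of $\chi_j,\chi_k$ is satisfied by exactly one element, and these elements are equal". For $k,l\in D_y$ let $k<_yl$ iff $y$ contains "the element defined by $\chi_k$ is a member of the element defined by $\chi_l$". Each bit of $(D_y,<_y)$ depends on finitely many bits of $y$, so $y\mapsto(D_y,<_y)$ is continuous.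

If $y\in C$ is witnessed by $\gamma,\delta,v$, send $k\in D_y$ to the element defined by $\chi_k$. Since every ordinal of the structure is definable and $D_y$ keeps only the least index for each, this is a bijection of $D_y$ onto the set of ordinals of $L_\gamma[A\cap\delta]$, which is $\gamma$. It takes $<_y$ to $\in$. So $(D_y,<_y)$ is a well-order of type $\gamma$.

**Step 2: the types are bounded.** We claim that the order types of $(D_y,<_y)$, $y\in K$, are bounded by some $\gamma_0<\omega_1$. Suppose not. Then a linear order $R$ of a subset of $\omega$ is a well-order iff
$$\exists y\in K\ (R\text{ embeds in }(D_y,<_y)).$$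
If $R$ embeds in a well-order, it is a well-order; if $R$ is a well-order, its type is countable, so some $(D_y,<_y)$ with $y\in K$ is at least as long. The set of triples ($R$, $y$, $f$) such that $y\in K$ and $f$ embeds $R$ in $(D_y,<_y)$ is analytic, so its projection to $R$ is analytic. Thus the set of codes of well-orders would be analytic, contrary to the classical theorem.

**Step 3: count.** By Steps 1 and 2 every $y\in K$ is the theory of some $(L_\gamma[A\cap\delta],\in,A\cap\delta,v)$ with $\delta\le\gamma\le\gamma_0$ and $v\in L_\gamma[A\cap\delta]$. As $\gamma_0$ is countable and each $L_\gamma[A\cap\delta]$ with $\gamma\le\gamma_0$ is countable, there are only countably many such structures. $\square$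

## 5. Proof of Theorem A

Let $X$ be given by (2), with the $C$ just defined.

**Step 1: TWO has no winning strategy in $\mathrm{GS}_2(X,\kappa)$.** By Lemma 1 take $\kappa=1$. Suppose $\tau$ is a winning strategy for TWO. For $a\in{}^{\mathbf N}2$ let $\tau(a)$ be TWO's sequence of moves against ONE's sequence $a$. Since TWO wins each of these plays, $\tau(a)\in C$ and $a$ is recursive in $\tau(a)$, for every $a$. The map $a\mapsto\tau(a)$ is continuous, as the $n$-th move depends only on the first $n$ moves of ONE. So its range is a compact subset of $C$, hence countable by Lemma 2. As ${}^{\mathbf N}2$ is uncountable, there is $t$ such that $\{a:\tau(a)=t\}$ is uncountable. But all these $a$ are recursive in $t$, and only countably many sequences are. This is a contradiction.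

**Step 2: TWO's moves against a strategy $\sigma$ of ONE.** Let $\kappa$ be any nonzero cardinal and $\sigma$ a strategy for ONE on $\kappa$ boards. We write down a sequence of moves that we will show beats $\sigma$. Since $V=L[A]$ and there are arbitrarily large regular cardinals, we can choose a regular $\theta>\omega_1$ such that $L_\theta[A]$ contains $\sigma$, $\kappa$, all functions $\kappa\to2$, and all functions $\omega\to\omega_1$. For $\alpha<\kappa$ let
$$\mathfrak M_\alpha=(L_\theta[A],\in,A,\langle\kappa,\sigma,\alpha\rangle),\qquad y_\alpha=\text{the theory of }\mathfrak M_\alpha .$$
*TWO plays $T_n^\alpha=y_\alpha(n)$ for all $n$ and $\alpha$.* These moves are fixed before the play starts, so nothing is circular. Write $T_n=\langle T_n^\alpha:\alpha<\kappa\rangle$, and let $a_\alpha=(O_1^\alpha,O_2^\alpha,\dots)$ be ONE's resulting moves under $\sigma$ on board $\alpha$. We show that $y_\alpha\in C$ and that $a_\alpha$ is recursive in $y_\alpha$, for every $\alpha$.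

**Step 3: $y_\alpha\in C$.** The structure $\mathfrak M_\alpha$ is uncountable; we pass to its definable elements and collapse. Let $M$ be the set of elements definable in $\mathfrak M_\alpha$. It is countable. If $\mathfrak M_\alpha\models\exists w\,\varphi(w,m_1,\dots,m_k)$ with $m_1,\dots,m_k\in M$, then by (F0) and (F1) there is a least such $w$ in the canonical well-ordering. It is definable from $m_1,\dots,m_k$, hence definable, hence in $M$. By the Tarski–Vaught test, $M\prec\mathfrak M_\alpha$.

Next, $M\cap\omega_1$ is an ordinal. Let $0<\xi\in M\cap\omega_1$. All functions $\omega\to\omega_1$ are in $L_\theta[A]$, so $L_\theta[A]$ contains a surjection $\omega\to\xi$, and the least one is definable from $\xi$, so it is in $M$. Each natural number is definable, so $\omega\subseteq M$, and therefore all values of this surjection are in $M$; that is, $\xi\subseteq M$. So $\delta:=M\cap\omega_1$ is an initial segment of the ordinals, and it is countable because $M$ is.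

Let $\pi:M\to N$ be the transitive collapse. It is the identity on $\delta$, since $\delta\subseteq M$. As $A\subseteq\omega_1$, we have $A\cap M=A\cap\delta$, so $\pi[A\cap M]=A\cap\delta$. Hence $(N,\in,A\cap\delta)\models\mathrm{ZF}^-+{}$"$V=L[\dot A]$", and (F2) gives $N=L_\gamma[A\cap\delta]$ with $\gamma=N\cap\mathrm{Ord}$. Here $\gamma<\omega_1$ as $N$ is countable, and $\delta\le\gamma$ as $\delta\subseteq N$. So $M$ with the induced structure is isomorphic to
$$(L_\gamma[A\cap\delta],\in,A\cap\delta,\pi(\langle\kappa,\sigma,\alpha\rangle)).$$
Because $M\prec\mathfrak M_\alpha$, this structure has theory $y_\alpha$. A formula that defines an element of $M$ in $\mathfrak M_\alpha$ defines it in $M$ too, so the structure is pointwise definable. Thus $y_\alpha\in C$.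

**Step 4: $a_\alpha$ is recursive in $y_\alpha$.** We express "ONE's $n$-th move on board $\alpha$ is $1$" by a sentence about $\mathfrak M_\alpha$. Let $\varphi_i^*(w)$ be $\varphi_i$ with $\dot c$ replaced by the variable $w$ (bound variables renamed if necessary). For $n\ge1$ let $\psi_n$ be the sentence:

> $\dot c$ is a triple $\langle k,s,u\rangle$, and there are functions $T_1,\dots,T_{n-1}:k\to2$ such that for all $i$ with $1\le i<n$ and all $\beta\in k$, $T_i(\beta)=1\leftrightarrow\varphi_i^*(\langle k,s,\beta\rangle)$, and such that $s(T_1,\dots,T_{n-1})(u)=1$.

For instance, $\psi_1$ says that $\dot c=\langle k,s,u\rangle$ with $s(\emptyset)(u)=1$. The sentence $\psi_2$ says that there is $T_1:k\to2$ with $T_1(\beta)=1\leftrightarrow\varphi_1^*(\langle k,s,\beta\rangle)$ for all $\beta\in k$, and $s(T_1)(u)=1$. For each $n$ the clause "for all $i$" is a finite conjunction, so $\psi_n$ is a first-order sentence.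

In $\mathfrak M_\alpha$ the triple is $\langle\kappa,\sigma,\alpha\rangle$. For $\beta<\kappa$, the structures $\mathfrak M_\alpha$ and $\mathfrak M_\beta$ differ only in the value of $\dot c$, so
$$\mathfrak M_\alpha\models\varphi_i^*(\langle\kappa,\sigma,\beta\rangle)\iff\mathfrak M_\beta\models\varphi_i\iff y_\beta(i)=1\iff T_i^\beta=1.$$
So the only function $T_i$ as described is TWO's actual $i$-th move, and it is in $L_\theta[A]$ because all functions $\kappa\to2$ are. Hence $\mathfrak M_\alpha\models\psi_n$ iff $\sigma(T_1,\dots,T_{n-1})(\alpha)=1$, that is, iff $O_n^\alpha=1$. The sentence $\psi_n$ can be written down effectively from $n$, so $\psi_n=\varphi_{h(n)}$ for a recursive function $h$ that depends on nothing else. Therefore $a_\alpha(n)=y_\alpha(h(n))$ for all $n$, and $a_\alpha=y_\alpha\circ h$ is recursive in $y_\alpha$.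

**Step 5: conclusion.** On each board $\alpha$ the half of TWO is $y_\alpha\in C$ and the half of ONE is recursive in it, so by (2) the play is outside $X$. TWO wins, and $\sigma$ is not winning. With Step 1, $\mathrm{GS}_2(X,\kappa)$ is undetermined for every nonzero $\kappa$.

**Step 6: if $V=L$, then $X$ can be taken $\Sigma^1_1$.** Take $A=\emptyset$ and omit $\dot A$ from the language; everything above goes through. We show that $C$ is $\Pi^1_1$, by proving that $y\in C$ iff all of the following hold.

* (a) $y$ is a complete consistent theory containing $\mathrm{ZF}^-$ and "$V=L$".
* (b) For each sentence $\exists w\,\chi(w)$ in $y$ there is $k$ such that $\exists!w\,\chi_k$ and $\forall w(\chi_k\to\chi)$ are in $y$.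
* (c) The structure $\mathfrak T_y$ is well-founded. Its elements are the $k$ with $\exists!w\,\chi_k$ in $y$, modulo equality according to $y$; membership and the value of $\dot c$ are read off from $y$.

Suppose $y\in C$. Then (a) is clear. For (b), choose a witness for $\exists w\,\chi$ in the witnessing structure; it is defined by some $\chi_k$, and this $k$ works. Sending the class of $k$ to the element defined by $\chi_k$ is an isomorphism of $\mathfrak T_y$ with the witnessing structure, so (c) holds.

Conversely, assume (a), (b), (c). For $k_1,\dots,k_m$ in the domain of $\mathfrak T_y$ and a formula $\varphi(w_1,\dots,w_m)$, let $\varphi[k_1,\dots,k_m]$ be the sentence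
$$\exists w_1\cdots\exists w_m\,(\chi_{k_1}(w_1)\wedge\dots\wedge\chi_{k_m}(w_m)\wedge\varphi).$$
We claim that $\mathfrak T_y$ satisfies $\varphi$ at the classes of $k_1,\dots,k_m$ iff $\varphi[k_1,\dots,k_m]\in y$. By (a), $y$ is closed under deduction.

* For atomic formulas the claim is the definition of $\mathfrak T_y$. The constant $\dot c$ is the class of the index of the formula $w=\dot c$.
* For negation use that $y$ is complete and consistent and that each $\chi_{k_i}$ is uniquely satisfied according to $y$. Conjunction is similar.
* Consider $\exists w\,\varphi$. If $\mathfrak T_y$ satisfies it with witness the class of $k$, then $\varphi[k,k_1,\dots,k_m]\in y$ by induction, so $(\exists w\,\varphi)[k_1,\dots,k_m]\in y$. Conversely, if this sentence is in $y$, then so is $\exists w\,\chi(w)$, where $\chi(w)$ is $\exists w_1\cdots\exists w_m(\chi_{k_1}(w_1)\wedge\dots\wedge\chi_{k_m}(w_m)\wedge\varphi)$. By (b) there is $k$ with $\exists!w\,\chi_k$ and $\forall w(\chi_k\to\chi)$ in $y$. So $\varphi[k,k_1,\dots,k_m]\in y$, and the class of $k$ is a witness by induction.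

For $m=0$ this says that the theory of $\mathfrak T_y$ is $y$. Moreover $\chi_k[k]\in y$ and $\exists!w\,\chi_k\in y$, so the class of $k$ is the only element satisfying $\chi_k$, and $\mathfrak T_y$ is pointwise definable. By (c) and Extensionality, $\mathfrak T_y$ is isomorphic to a transitive structure, which by (F2) is some $(L_\gamma,\in,v)$. As $\mathfrak T_y$ is countable, $\gamma<\omega_1$. So $y\in C$.

Conditions (a) and (b) are arithmetical. Condition (c) says that no $f:\omega\to\omega$ is an infinite descending sequence of $\mathfrak T_y$, so it is $\Pi^1_1$. "$a$ is recursive in $t$" is arithmetical. By (2) the complement of $X$ is $\Pi^1_1$, and $X$ is $\Sigma^1_1$. $\blacksquare$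

## 6. Generic columns and a strategy that skips what TWO has used

We turn to Theorem B. By Lemma 1, the task is this: given $X\in V[G]$ such that TWO has no winning strategy on one board, find a winning strategy for ONE on $\lambda$ boards.

### 6.1 The forcing

Let $\lambda$, $P$, $G$ be as in Theorem B. We recall why $P$ behaves well.

* $P$ is $<\!\lambda$-closed: a decreasing sequence of conditions of length less than $\lambda$ has its union as a lower bound, and the union has size less than $\lambda$ because $\lambda$ is regular. So $P$ adds no new sequences of length less than $\lambda$ of elements of $V$.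
* $P$ is $\lambda^+$-c.c.: given $\lambda^+$ conditions, the $\Delta$-system lemma (applicable since $\lambda^{<\lambda}=\lambda$) yields $\lambda^+$ of them whose domains form a $\Delta$-system with a root of size less than $\lambda$. There are only $\lambda^{<\lambda}=\lambda$ functions from the root to $\lambda$, so two of these conditions agree on the root and are compatible.

Hence cardinals are preserved, and $\lambda$ remains regular. For $p\in P$ let $\mathrm{supp}(p)=\{\alpha:\exists\xi\,(\alpha,\xi)\in\mathrm{dom}(p)\}$, a set of size less than $\lambda$. Let $g=\bigcup G:\lambda^+\times\lambda\to\lambda$ and call $g_\alpha=g(\alpha,\cdot):\lambda\to\lambda$ the *column* of $\alpha$.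

### 6.2 A fixed schedule fails

A sensible first strategy for ONE is to let the generic object move: on board $\alpha$, in inning $n$, play $g_\alpha(n)$ if this is an element of $S$ (take $S=2$), and $0$ otherwise. Since $p\in G$ says nothing about the columns outside $\mathrm{supp}(p)$, one hopes that TWO cannot be prepared for all boards at once.

This fails because TWO also lives in $V[G]$ and can look ahead in the columns. Let $X=\{x\in{}^{\mathbf N}2:O_2\ne T_1\}$, the second example of Section 2, where ONE wins easily. Against the scheduled strategy, ONE's second move on board $\alpha$ is known from the start; call it $e_\alpha$. TWO plays $T_1^\alpha=e_\alpha$ on every board $\alpha$. Then $O_2^\alpha=T_1^\alpha$ on every board, and no board is in $X$.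

What went wrong is that TWO's move on board $\alpha$ used the place $2$ of the column $g_\alpha$ before ONE did. But ONE, who knows $G$ too, can find out *which* places of $g_\alpha$ TWO's move has used, by looking at a name for it: some condition in $G$ decides the move, and only fewer than $\lambda$ places of the column occur in that condition. ONE then continues with a place of $g_\alpha$ beyond all of them. At that place the column is still free, so that every element of $S$ is possible as ONE's next move. This freedom will let us turn TWO's play into a genuine one-board strategy.

## 7. Proof of Theorem B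

Let $S,X\in V[G]$ with $2\le|S|\le\lambda$ and $X\subseteq{}^{\mathbf N}S$. Renaming elements, we may assume that $S=\nu\le\lambda$ is a cardinal. If TWO has a winning strategy in $\mathrm{GS}_S(X)$, then TWO wins $\mathrm{GS}_S(X,\kappa)$ for every $\kappa$ by Lemma 1. So assume from now on that TWO has no winning strategy in $\mathrm{GS}_S(X)$. By Lemma 1 it suffices to give ONE a winning strategy with $\lambda$ boards.

**Step 1: put $X$ into a submodel that leaves many columns generic.** No new $\omega$-sequences of ordinals are added, so ${}^{\mathbf N}S$ is the same in $V$ and $V[G]$. In $V$ it has size at most $\lambda^\omega\le\lambda^{<\lambda}=\lambda$. Let $\dot X$ be a name for $X$. In $V$ choose for each $x\in{}^{\mathbf N}S$ a maximal antichain $\mathcal D_x$ of conditions deciding "$x\in\dot X$". By the $\lambda^+$-c.c. it has at most $\lambda$ elements. Let $I$ be the union of the supports of all conditions in all $\mathcal D_x$. Then $|I|\le\lambda$. Put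
$$P_I=\{p\in P:\mathrm{supp}(p)\subseteq I\},\qquad P_1=\{p\in P:\mathrm{supp}(p)\cap I=\emptyset\}.$$
Splitting a condition into its parts over $I$ and off $I$ shows $P\cong P_I\times P_1$. Let $V_1=V[G\cap P_I]$ and $G_1=G\cap P_1$. By the product lemma $G_1$ is $P_1$-generic over $V_1$, and $V[G]=V_1[G_1]$. We have $x\in X$ iff the unique condition in $\mathcal D_x\cap G$ forces $x\in\dot X$; since $\mathcal D_x\subseteq P_I$, this can be determined from $G\cap P_I$. So $X\in V_1$.

**Step 2: closure over $V_1$.** The forcing $P_I$ is $<\!\lambda$-closed in $V$ (unions of conditions in $P_I$ are in $P_I$), so it adds no new $<\!\lambda$-sequences of elements of $V$. Thus a decreasing sequence in $V_1$ of length less than $\lambda$ of elements of $P_1$ already lies in $V$, and its union is in $P_1$. So $P_1$ is still $<\!\lambda$-closed in $V_1$, with unions as lower bounds. Consequently, $V_1$ and $V[G]$ have the same $\omega$-sequences of elements of $V_1$.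

Fix $J\in V$ with $J\subseteq\lambda^+\setminus I$ and $|J|=\lambda$. The boards are indexed by $J$; the columns $g_\alpha$, $\alpha\in J$, are determined by $G_1$.

**Step 3: nice names for moves of TWO.** ONE is going to look at names, so we fix a canonical one for each move.

**Definition.** In $V_1$, a *nice name* is a sequence $b=\langle(\mathcal A_\alpha,d_\alpha):\alpha\in J\rangle$, where $\mathcal A_\alpha$ is a maximal antichain of $P_1$ and $d_\alpha:\mathcal A_\alpha\to S$. Its value is the function $b[G_1]:J\to S$ with $b[G_1](\alpha)=d_\alpha(r)$, where $r$ is the unique element of $\mathcal A_\alpha\cap G_1$.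

For example, let $\mathcal A_\alpha$ be the set of conditions with domain $\{(\alpha,2)\}$, a maximal antichain, and let $d_\alpha(r)=r(\alpha,2)$ if this is less than $\nu$, and $0$ otherwise. For $S=2$ the value is the move $\langle e_\alpha:\alpha\in J\rangle$ of Section 6.2, and the unique $r\in\mathcal A_\alpha\cap G_1$ shows that place $2$ of the column was used.

Every $B\in({}^JS)^{V[G]}$ is $b[G_1]$ for some nice name $b\in V_1$. Indeed, $B$ has a name $\dot B$ over $V_1$, and we may assume that every condition forces $\dot B$ to be a function $J\to S$: if only some $r\in G_1$ forces this, replace $\dot B$ by a name that equals $\dot B$ if $r$ is in the generic filter, and the constant function $0$ otherwise. In $V_1$ choose for each $\alpha\in J$ a maximal antichain $\mathcal A_\alpha$ of conditions deciding $\dot B(\alpha)$, and let $d_\alpha(r)$ be the value that $r$ decides.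

Fix in $V_1$ a well-ordering $W$ of the set of nice names. For $B\in({}^JS)^{V[G]}$ let $b(B)$ be the $W$-least nice name $b$ with $b[G_1]=B$.

**Step 4: ONE's strategy $\sigma$, in $V[G]$.** In inning $n$, let $B_1,\dots,B_{n-1}\in{}^JS$ be TWO's previous moves, let $b(B_i)=\langle(\mathcal A^i_\alpha,d^i_\alpha):\alpha\in J\rangle$, and let $r^i_\alpha$ be the element of $\mathcal A^i_\alpha\cap G_1$. Put $\xi^1_\alpha=0$. For $n>1$ let $\xi^n_\alpha$ be the least ordinal that is

* greater than all $\xi^m_\alpha$ with $m<n$, and
* greater than all $\eta$ such that $(\alpha,\eta)\in\mathrm{dom}(r^i_\alpha)$ for some $i<n$.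

The domains have size less than $\lambda$ and $\lambda$ is regular, so $\xi^n_\alpha<\lambda$. On board $\alpha$ ONE plays $g_\alpha(\xi^n_\alpha)$ if this is less than $\nu$, and $0$ otherwise.

The strategy is defined in $V[G]=V_1[G_1]$ from $G_1$ and parameters in $V_1$; let $\dot\sigma$ be the corresponding $P_1$-name over $V_1$.

**Step 5: freeze a supposed counterexample.** Suppose $\langle B_n:n\ge1\rangle\in V[G]$ beats $\sigma$, and let $\langle\dot B_n\rangle$ be a name for this sequence. The sequence $\langle b(B_n):n\ge1\rangle$ is an $\omega$-sequence of elements of $V_1$, so by Step 2 it is in $V_1$. Write it as $\langle b_n\rangle$, with $b_n=\langle(\mathcal A^n_\alpha,d^n_\alpha):\alpha\in J\rangle$. By the forcing theorem over $V_1$ there is $p\in G_1$ such that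
$$p\Vdash\ \text{“}b(\dot B_n)=b_n\text{ for all }n,\text{ and }\langle\dot B_n\rangle\text{ beats }\dot\sigma\text{, i.e. no board is in }X\text{”}.\tag{3}$$
Since $|\mathrm{supp}(p)|<\lambda=|J|$, we can choose $\alpha\in J\setminus\mathrm{supp}(p)$. From now on we look only at board $\alpha$, whose column $p$ does not mention.

**Step 6: extract a one-board strategy for TWO, in $V_1$.** For each finite sequence $s$ of moves of ONE we build a condition under which ONE plays $s$ on board $\alpha$, and which decides TWO's answers. By recursion on the length of $s\in{}^{<\omega}S$ define in $V_1$ conditions $q_s\in P_1$ and ordinals $\xi_s<\lambda$, and, for $s\ne\emptyset$, $r_s\in P_1$ and $\tau(s)\in S$, such that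
$$\text{if }(\alpha,\eta)\in\mathrm{dom}(q_s),\text{ then }\eta<\xi_s.\tag{4}$$

Let $q_\emptyset=p$ and $\xi_\emptyset=0$. Then (4) holds, as $\alpha\notin\mathrm{supp}(p)$.

Given $q_s$ and $\xi_s$ with $|s|=n$, let $i\in S$. By (4) the place $(\alpha,\xi_s)$ is not in $\mathrm{dom}(q_s)$; also $i<\nu\le\lambda$. So $q_s\cup\{((\alpha,\xi_s),i)\}$ is a condition in $P_1$. As $\mathcal A^{n+1}_\alpha$ is a maximal antichain, it has an element compatible with this condition; choose one and call it $r_{s^\frown i}$. Let
$$q_{s^\frown i}=q_s\cup\{((\alpha,\xi_s),i)\}\cup r_{s^\frown i},\qquad\tau(s^\frown i)=d^{n+1}_\alpha(r_{s^\frown i}).$$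
Let $\xi_{s^\frown i}$ be the least ordinal greater than all $\xi_u$ for initial segments $u$ of $s$ (including $s$), and greater than all $\eta$ with $(\alpha,\eta)\in\mathrm{dom}(r_u)$ for nonempty initial segments $u$ of $s^\frown i$ (including $s^\frown i$). To check (4) for $s^\frown i$, let $(\alpha,\eta)\in\mathrm{dom}(q_{s^\frown i})$. If it comes from $q_s$, then $\eta<\xi_s<\xi_{s^\frown i}$. If $\eta=\xi_s$, then $\eta<\xi_{s^\frown i}$. If it comes from $r_{s^\frown i}$, then $\eta<\xi_{s^\frown i}$ by definition.

**Step 7: $q_s$ forces what it should.** We claim that for $|s|=n$ the condition $q_s$ forces the following about board $\alpha$ when TWO plays $\langle\dot B_m\rangle$ against $\dot\sigma$: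

* for $1\le m\le n$, ONE's $m$-th move is the $m$-th entry of $s$, TWO's $m$-th move is $\tau(s{\restriction}m)$, and $r^m_\alpha=r_{s\restriction m}$;
* for $0\le m\le n$, $\xi^{m+1}_\alpha=\xi_{s\restriction m}$.

For $n=0$ only $\xi^1_\alpha=0=\xi_\emptyset$ is claimed, which is true. Assume the claim for $s$ with $|s|=n$, and let $i\in S$. Since $q_{s^\frown i}\le q_s$, everything about $m\le n$ is forced. In inning $n+1$ ONE looks at $g_\alpha(\xi^{n+1}_\alpha)=g_\alpha(\xi_s)$, which $q_{s^\frown i}$ forces to be $i$. As $i<\nu$, ONE plays $i$. Next, $q_{s^\frown i}\le r_{s^\frown i}$, so $q_{s^\frown i}$ forces $r_{s^\frown i}\in\mathcal A^{n+1}_\alpha\cap\dot G_1$, where $\dot G_1$ is the canonical name for the generic filter. By (3), ONE's name for the move $\dot B_{n+1}$ is $b_{n+1}$. So $r^{n+1}_\alpha=r_{s^\frown i}$ and $\dot B_{n+1}(\alpha)=d^{n+1}_\alpha(r_{s^\frown i})=\tau(s^\frown i)$ are forced. Finally, $\xi^{n+2}_\alpha$ is the least ordinal greater than $\xi^1_\alpha,\dots,\xi^{n+1}_\alpha$, which are $\xi_{s\restriction0},\dots,\xi_{s\restriction n}$, and greater than all $\eta$ with $(\alpha,\eta)$ in the domain of one of $r^1_\alpha,\dots,r^{n+1}_\alpha$, which are the $r_u$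 for nonempty initial segments $u$ of $s^\frown i$. This is the definition of $\xi_{s^\frown i}$.

**Step 8: contradiction.** The function $\tau\in V_1$ is a strategy for TWO in $\mathrm{GS}_S(X)$. By assumption TWO has no winning strategy there in $V[G]$, so some $a\in{}^{\mathbf N}S\cap V[G]$ produces against $\tau$ a play $x\in X$. By Step 2, $a\in V_1$. So $\langle q_{a\restriction n}:n<\omega\rangle$ is a decreasing sequence in $V_1$, and its union $q_a=\bigcup_nq_{a\restriction n}$ is in $P_1$ by Step 2. It extends $p$, and by Step 7 it forces that on board $\alpha$ ONE's moves are those of $a$ and TWO's moves are $\tau(a{\restriction}1),\tau(a{\restriction}2),\dots$. That is, it forces the play on board $\alpha$ to be $x\in X$. This contradicts (3). (It does not matter whether $q_a\in G_1$: an extension of $p$ cannot force the negation of what $p$ forces.)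

So no sequence of moves of TWO beats $\sigma$, and ONE wins with $\lambda$ boards. $\blacksquare$

Since $|\mathrm{supp}(p)|$ can be any cardinal below $\lambda$, the choice of $\alpha$ in Step 5 is where $\lambda$ boards are used.

## 8. Independence from ZFC, and the exact set of good cardinals over $L$

*Proof of the Corollary.* If ZFC is consistent, so is ZFC $+\,V=L$. By Theorem A this theory proves that no $\kappa$ is good, so ZFC does not prove that a good cardinal exists. On the other hand, GCH holds in $L$, so $\omega_1^{<\omega_1}=\omega_1$ there. Forcing over $L$ with $P$ for $\lambda=\omega_1$ shows by Theorem B that, if ZFC is consistent, so is ZFC + "every $\kappa\ge\aleph_1$ is good". So ZFC does not refute the existence of a good cardinal. In this extension $2^{\aleph_0}=\aleph_1$, as no reals are added and cardinals are preserved. Both models satisfy GCH: the first is a model of $V=L$, and for the second see Step 1 of the next proof. So the same holds for ZFC + GCH. $\blacksquare$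

*Proof of Theorem D.* Let $V=L$, let $\lambda$ be regular uncountable, and let $G$ be as in Theorem B.

**Step 1: cardinals and GCH.** GCH in $V$ and the regularity of $\lambda$ give $\lambda^{<\lambda}=\lambda$. So Section 6.1 applies, and cardinals are preserved. GCH holds in $V[G]$ for three reasons.

* Let $\mu<\lambda$ be infinite. No subsets of $\mu$ are added, so $2^\mu=\mu^+$ as in $V$.
* In $V$ we have $(\lambda^+)^\lambda=(2^\lambda)^\lambda=2^\lambda=\lambda^+$, so $|P|=\lambda^+$. As $P$ is $\lambda^+$-c.c., it has at most $(\lambda^+)^\lambda$ antichains. Each subset of $\lambda$ in $V[G]$ has a name given by $\lambda$ antichains, so in $V[G]$ we get $2^\lambda\le\bigl(((\lambda^+)^\lambda)^\lambda\bigr)^V=\lambda^+$.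
* For $\mu\ge\lambda^+$ the same count gives $2^\mu\le\bigl(((\lambda^+)^\lambda)^\mu\bigr)^V=\bigl((\lambda^+)^\mu\bigr)^V=(2^\mu)^V=\mu^+$.

**Step 2: every $\kappa\ge\lambda$ is good in $V[G]$.** This is Theorem B.

**Step 3: the witness for $0<\kappa<\lambda$.** Let $X\in V$ be the set that Theorem A gives in $V$, and let $0<\kappa<\lambda$. We show that in $V[G]$ neither player has a winning strategy in $\mathrm{GS}_2(X,\kappa)$. This transfers the undetermined game from $V$ to $V[G]$ by closure. Note that ${}^{\mathbf N}2$ is the same in $V$ and $V[G]$.

*TWO.* By Lemma 1 take $\kappa=1$. A strategy for TWO in $\mathrm{GS}_2(X)$ is a function from the nonempty finite $0$-$1$ sequences to $2$. No new ones are added, so each lies in $V$. There it loses to some sequence of moves of ONE, and it loses to the same sequence in $V[G]$.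

*ONE.* Suppose $p\Vdash$ "$\dot\sigma$ is a winning strategy for ONE in $\mathrm{GS}_2(X,\kappa)$". Since $\kappa<\lambda$, no new elements of ${}^\kappa2$ are added, so values of $\dot\sigma$ can be decided by extending conditions. In $V$ choose, by recursion on the length of $\vec T\in{}^{<\omega}({}^\kappa2)$, conditions $p_{\vec T}\le p$ with $p_{\vec T^\frown T}\le p_{\vec T}$, and functions $\sigma'(\vec T)\in{}^\kappa2$, such that
$$p_{\vec T}\Vdash\dot\sigma(\vec T)=\sigma'(\vec T).$$
Then $\sigma'\in V$ is a strategy for ONE on $\kappa$ boards. By Theorem A in $V$, some $\langle T_n\rangle\in V$ beats it. The conditions $p_{\langle T_1,\dots,T_n\rangle}$, $n<\omega$, decrease, so they have a lower bound $q\le p$. It forces that ONE's moves by $\dot\sigma$ against $\langle T_n\rangle$ are those of $\sigma'$, so that $\langle T_n\rangle$ beats $\dot\sigma$. This contradicts the choice of $p$.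

So no nonzero $\kappa<\lambda$ is good in $V[G]$, and the good cardinals there are exactly the $\kappa\ge\lambda$. $\blacksquare$

## 9. Theorem A for larger move sets

Theorem B covers all $S$ with $2\le|S|\le\lambda$. Theorem A, apart from its statement on complexity, also holds for every $S$ with $|S|\ge2$. That is, under $V=L[A]$ with $A\subseteq\omega_1$ there is $X_S\subseteq{}^{\mathbf N}S$ such that $\mathrm{GS}_S(X_S,\kappa)$ is undetermined for all nonzero $\kappa$.

*Proof.* Let $0,1\in S$ be distinct and let $X$ be as in Theorem A. The idea is that whoever first leaves $\{0,1\}$ on a board loses that board. Let $X_S$ consist of the elements of $X$, together with all $x\in{}^{\mathbf N}S$ that have an entry outside $\{0,1\}$ and whose first such entry is a move of TWO.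

*ONE.* Suppose $\sigma$ wins $\mathrm{GS}_S(X_S,\kappa)$ for ONE. Let $\sigma'$ be $\sigma$ with its moves outside $\{0,1\}$ replaced by $0$, to be used against $\{0,1\}$-valued moves of TWO. Against such moves, $\sigma$ yields a board whose play is in $X_S$. On that board no entry outside $\{0,1\}$ occurs: the first one would be a move of ONE, and then the play would not be in $X_S$. So on that board $\sigma'$ makes the same moves as $\sigma$, and the play lies in $X$. Thus $\sigma'$ wins $\mathrm{GS}_2(X,\kappa)$ for ONE, contradicting Theorem A.

*TWO.* Suppose TWO wins $\mathrm{GS}_S(X_S,\kappa)$. By Lemma 1, TWO wins $\mathrm{GS}_S(X_S)$. Against $\{0,1\}$-valued moves of ONE the winning strategy must answer in $\{0,1\}$, since otherwise the first entry outside $\{0,1\}$ would be a move of TWO and the play would be in $X_S$. All these plays are outside $X_S$, hence outside $X$. So TWO wins $\mathrm{GS}_2(X)$, contradicting Theorem A. $\blacksquare$
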